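# A Noetherian algebra of global dimension four whose Hilbert series is not a product

## 1. Two generators, two relations, and the main theorem

Let $k$ be any field and let $T=k\langle x,y\rangle$ be the free algebra, graded by $\deg x=2$, $\deg y=3$. Write $[a,b]=ab-ba$ and put
$$P=xyxyx^2+xyx^2yx+x^2yxyx,\qquad A=T/\big(x^3-y^2,\ [y,P]\big).$$
The element $P$ has degree $14$, so the two relations have degrees $6$ and $17$. Put also
$$p(t)=1-t^2-t^3+t^6+t^{17}-t^{20}-t^{21}+t^{23}.\tag{1}$$

**Theorem 1.** For every field $k$:

1. $h_A(t)=\dfrac{1-t^6}{(1-t^2)(1-t^3)(1-t^5)(1-t^7)(1-t^{12})}=\dfrac1{p(t)}$, and $\operatorname{GKdim}A=4$.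
2. $\operatorname{hdim}A=4$, on the right and on the left.
3. $A$ is right and left Noetherian.
4. $h_A\neq\prod_{i=1}^d(1-t^{k_i})^{-1}$ for all $d$ and all positive integers $k_1,\dots,k_d$.

Here $h_A$ is the Hilbert series, $\operatorname{GKdim}$ the Gelfand–Kirillov dimension and $\operatorname{hdim}$ the global dimension; all three are recalled in Section 2. The theorem answers a question stated in the notes "18.706 - Noncommutative Algebra" (https://merrickcai.com/pdfs_notes/706.pdf). Let $A=k\oplus\bigoplus_{i\ge1}A_i$ be a finitely generated connected graded algebra with all $\dim_kA_i$ finite.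

**Conjecture (Anick).** Assume $A$ is right Noetherian. If both $\operatorname{GKdim}(A)$ and $\operatorname{hdim}(A)$ are finite, then $h_A$ is the Hilbert series of a commutative polynomial ring in some number $d$ of variables of positive integer degrees $k_1,\dots,k_d$:
$$h_A(t)=\frac1{(1-t^{k_1})\cdots(1-t^{k_d})}.$$

Parts 1–3 of Theorem 1 say that our $A$ satisfies every hypothesis, and part 4 says that the conclusion fails. So the conjecture is false over every field. We shall also prove the following complements.

**Theorem 2.**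

* (a) $A$ is Artin–Schelter regular of dimension $4$. For every $d\ge4$, the algebra $A[s_1,\dots,s_{d-4}]$ with $\deg s_i=1$ is a Noetherian counterexample with $\operatorname{hdim}=\operatorname{GKdim}=d$.
* (b) The conjecture is true when $\operatorname{hdim}A\le2$.
* (c) If $B$ is Artin–Schelter regular of global dimension $3$ and $1<\operatorname{GKdim}B<\infty$, then $h_B$ has the conjectured form.

## 2. Growth, free resolutions, and the meaning of a product formula

All algebras are finitely generated connected graded $k$-algebras, as in the conjecture, and $B_+=\bigoplus_{i\ge1}B_i$.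

**Hilbert series and GK dimension.** $h_B(t)=\sum_n(\dim B_n)t^n$. For a finitely generated algebra with a finite-dimensional generating space $V\ni1$, $\operatorname{GKdim}B=\limsup_N\log\dim V^N/\log N$, and this does not depend on $V$. If $B$ is generated in degrees $\le m$ and $V=B_0\oplus\dots\oplus B_m$, then $B_{\le N}\subseteq V^N\subseteq B_{\le mN}$. So $\operatorname{GKdim}B$ is also $\limsup_N\log\dim B_{\le N}/\log N$. Polynomial rings in $d$ variables have GK dimension $d$, whatever the positive degrees; a free algebra on two generators has infinite GK dimension, since $\dim B_{\le N}$ grows exponentially.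

**Minimal resolutions.** A graded module $M$, bounded below, with $M=MB_+$ is zero (graded Nakayama). Hence the right module $k=B/B_+$ has a minimal graded free resolution $\cdots\to P_1\to P_0=B\to k$, meaning $d(P_i)\subseteq P_{i-1}B_+$. The generators of $P_i$ form a basis of $\operatorname{Tor}_i^B(k,k)$, and $P_i=0$ as soon as $i$ exceeds the projective dimension of $k$. I write $e_jB$ for the free right module on a generator $e_j$ of degree $j$, and $M(s)_n=M_{n+s}$. If the resolution is finite with finitely generated terms, counting dimensions gives $h_B\cdot(\text{alternating sum of } t^{\deg})=1$, so that $h_B=1/p$ with $p\in\mathbb Z[t]$, $p(0)=1$.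

The beginning of the resolution is read off from a presentation, and since we need this in an exact form, here it is with its proof.

**Lemma 1.** Let $B=F/I$ with $F=k\langle x_1,\dots,x_n\rangle$, all $\deg x_i>0$, and $I\subseteq F_+$ a homogeneous ideal generated by $f_1,\dots,f_r$. Let $d_1:B^n\to B$, $(a_i)\mapsto\sum x_ia_i$. Then $\ker d_1\cong I/F_+I$ as right $B$-modules, where $f=\sum x_if^{(i)}\in I$ corresponds to $(\overline{f^{(1)}},\dots,\overline{f^{(n)}})$. In particular the vectors of $f_1,\dots,f_r$ generate $\ker d_1$.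

*Proof.* Since $F_+=\bigoplus x_iF$, the rule $\sum x_if^{(i)}\mapsto(\overline{f^{(i)}})$ is a well-defined surjection $F_+\to B^n$ with kernel $\sum x_iI=F_+I$. Followed by $d_1$ it is $f\mapsto\bar f$, so $\ker d_1$ is the image of $I$, which is $I/F_+I$. Finally $I$ is spanned by the elements $af_jb$ with $a,b$ words, and those with $a\ne1$ lie in $F_+I$. $\square$

**Artin–Schelter regularity.** $B$ is *Artin–Schelter regular of dimension $d$* if it has global dimension $d<\infty$, $\operatorname{Ext}^i_B(k,B)=0$ for $i\ne d$, and $\operatorname{Ext}^d_B(k,B)\cong k(l)$ for some $l$, both for right and for left modules. (Ext is graded: $\operatorname{Hom}(M,B)$ is the sum over $s$ of the degree-$s$ maps. When $k$ has a resolution by finitely generated free modules, this is the ordinary Ext.) Example: for $k[x]$ with $\deg x=a$ the resolution is $0\to e_ak[x]\xrightarrow{x}k[x]\to k$; dualizing gives multiplication by $x$ again, so $\operatorname{Ext}^0=0$ and $\operatorname{Ext}^1=k(a)$. Non-example: for $F=k\langle x,y\rangle$ with both degrees $1$, $\operatorname{Ext}^1_F(k,F)$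 is the cokernel of $F\to F^2$, $s\mapsto(sx,sy)$. In degree $m$ of $F^2$ this has dimension $2\cdot2^m-2^{m-1}>0$, so it is infinite-dimensional.

**What a product formula forces.** Let $\Phi_m$ be the $m$-th cyclotomic polynomial. Suppose $h_B=\prod(1-t^{k_i})^{-1}$. This has no zeros. If it has a pole at a primitive $m$-th root of unity, then $m\mid k_i$ for some $i$, and then it has a pole at *every* root of unity of order dividing $m$. The commutative cusp $k[x,y]/(x^3-y^2)$, degrees $2,3$, violates the first condition: its series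
$$\frac{1-t^6}{(1-t^2)(1-t^3)}=\frac{1-t+t^2}{1-t}$$
vanishes at the primitive $6$th roots of unity. It is no counterexample, since it is not of the form $1/p$ with $p$ a polynomial, so $k$ has no finite resolution by finitely generated free modules over this Noetherian ring. Our algebra violates the second condition. First, the two formulas in part 1 agree. Indeed
$$\begin{aligned}(1-t^2)(1-t^5)(1-t^7)(1-t^{12})&=(1-t^2)(1-t^5-t^7+t^{17}+t^{19}-t^{24})\\&=1-t^2-t^5+t^9+t^{17}-t^{21}-t^{24}+t^{26}=(1+t^3)\,p(t),\end{aligned}$$
and $(1-t^3)/(1-t^6)=1/(1+t^3)$. As $(1-t^{12})/(1+t^3)=(1-t^3)(1+t^6)$, this also gives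
$$p(t)=(1+t^6)(1-t^2)(1-t^3)(1-t^5)(1-t^7).\tag{2}$$

**Proof of part 4 of Theorem 1, given part 1.** If $\zeta$ is a primitive $12$th root of unity, $1+\zeta^6=0$, so $h_A=1/p$ has a pole at $\zeta$. If $\eta$ is a primitive $6$th root of unity, then $1+\eta^6=2$ and none of $\eta^2,\eta^3,\eta^5,\eta^7$ is $1$, so $p(\eta)\ne0$ and $h_A$ has no pole at $\eta$. If $h_A=\prod(1-t^{k_i})^{-1}$, the pole at $\zeta$ forces $12\mid k_i$ for some $i$, and then there is a pole at $\eta$. Contradiction. $\square$

So the whole difficulty is to show that an algebra with this series, finite global dimension and the Noetherian property exists.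

## 3. Dimensions at most two, regular dimension three, and where the numerical argument ends

The first thing to try is to *prove* the conjecture: $p$ is an integer polynomial whose inverse has slowly growing coefficients, and that is very restrictive.

**Lemma 2.** Let $\operatorname{GKdim}B<\infty$ and $h_B=1/p$ with $p\in\mathbb Z[t]$, $p(0)=1$. Then all roots of $p$ are roots of unity, $t^{\deg p}p(1/t)=\pm p(t)$, and $p(1)=0$ unless $B=k$. The order $m$ of vanishing of $p$ at $1$ equals $\operatorname{GKdim}B$.

*Proof.* The coefficients of $h_B$ are polynomially bounded, so $h_B$ is analytic in $|t|<1$. From $h_Bp=1$, every root $\rho$ of $p$ has $|\rho|\ge1$. The polynomial $p^*=t^{\deg p}p(1/t)$ is monic and integral with nonzero roots $1/\rho$ in the closed unit disc. By Kronecker's theorem they are roots of unity, so $p^*$ is a product of cyclotomic polynomials. Reversal fixes $\Phi_m$ for $m\ge2$ and changes the sign of $\Phi_1=t-1$; hence $p^*=\pm p$.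

If $p$ is constant, $h_B=1$ and $B=k$. Otherwise $h_B$ has poles, all on the unit circle; by Pringsheim's theorem (nonnegative coefficients) the point $1$ is one of them, so $p(1)=0$.

For the last claim let $B\ne k$. For $|\zeta|=1$, $0<r<1$ we have $|h_B(r\zeta)|\le h_B(r)$, so no pole has order above $m$. Partial fractions give $\dim B_N=O(N^{m-1})$, so $\operatorname{GKdim}B\le m$. Conversely, for any $c>\operatorname{GKdim}B$ we have $\dim B_{\le N}\le C(N+1)^c$, so $h_B(r)=(1-r)\sum_N\dim B_{\le N}\,r^N=O((1-r)^{-c})$ as $r\to1$, and $m\le c$. $\square$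

**Lemma 3 (Golod–Shafarevich type).** Let $B$ have minimal numbers $n,r<\infty$ of generators and relations, and let $\operatorname{GKdim}B<\infty$. Then $1-nt+rt^2>0$ on $(0,1)$.

*Proof.* Let $x_1,\dots,x_n$ be minimal homogeneous generators, $I=B_+$, $d_s=\dim B/I^s$ (so $d_0=0$, $d_1=1$; put $d_{-1}=0$). By minimality the relations have no linear terms, so $f_j=\sum_ix_if_{ij}$ with all $f_{ij}$ mapping into $I$. For $s\ge1$ the map $(a_i)\mapsto\sum x_ia_i$ induces a surjection $(B/I^s)^n\to I/I^{s+1}$. We bound its kernel. If $\sum x_ia_i\in I^{s+1}=\sum x_iI^s$, we may change the $a_i$ by elements of $I^s$ so that $\sum x_ia_i=0$. By Lemma 1, $(a_i)$ is then in the image of $B^r$ under $(f_{ij})$. The resulting map $B^r\to(B/I^s)^n$ factors through $(B/I^{s-1})^r$, because $f_{ij}I^{s-1}\subseteq I^s$. So the kernel has dimension at most $rd_{s-1}$ and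
$$d_{s+1}-1\ \ge\ nd_s-rd_{s-1}\qquad(s\ge0),$$
the case $s=0$ being $0\ge0$. Multiplying by $t^{s+1}$ and adding, $\big(\sum d_st^s\big)(1-nt+rt^2)\ge t/(1-t)$ coefficientwise. If all generators have degree $\le m$ then $I^s\supseteq B_{\ge sm}$, so $d_s\le\dim B_{<sm}$ is polynomially bounded and $\sum d_st^s$ converges on $(0,1)$, to a positive number. The right side is positive there, hence so is $1-nt+rt^2$. $\square$

**Proof of Theorem 2(b).** Let $A$ be right Noetherian, $\operatorname{GKdim}A<\infty$, $\operatorname{hdim}A\le2$. The minimal resolution of $k$ has length at most $2$ and finitely generated terms, so $h_A=1/p$, $p=1-\sum_{i\le n}t^{a_i}+\sum_{j\le r}t^{b_j}$, with $a_i,b_j$ the degrees of minimal generators and relations. If $A\neq k$, Lemma 2 gives $0=p(1)=1-n+r$, so $r=n-1$.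

If $\operatorname{hdim}A=0$, then $A=k$ and the product is empty. If $\operatorname{hdim}A=1$, there are no relations, so $r=0$, $n=1$, $A=k[x]$. Let $\operatorname{hdim}A=2$, so $r\ge1$. Lemma 3 gives $1-nt+(n-1)t^2=(1-t)(1-(n-1)t)>0$ on $(0,1)$, so $n\le2$, and with $r\ge1$ we get $n=2$, $r=1$, $p=1-t^a-t^b+t^c$ with $a\le b$; let $x,y$ have degrees $a,b$.

Suppose $c\le b$. The relation involves only words of length $\ge2$; one containing $y$ would have degree $>b$. So the relation is, up to a scalar, $x^m$ with $m\ge2$. Then all words in $xy$ and $xy^2$ avoid $x^m$, so they generate a free subalgebra, contradicting $\operatorname{GKdim}A<\infty$. Hence $c>b$. Now $t^cp(1/t)=1-t^{c-a}-t^{c-b}+t^c=\pm p(t)$ by Lemma 2, and both sides have constant term $1$ up to the sign, so the sign is $+$. Thus $\{c-a,c-b\}=\{a,b\}$ as multisets. Adding up, $c=a+b$ and $p=(1-t^a)(1-t^b)$. $\square$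

**Proof of Theorem 2(c).** *The shape of the resolution.* Let $B$ have $n$ minimal generators, of degrees $a_1,\dots,a_n$, and let $0\to P_3\to P_2\to P_1\to P_0=B$ be the minimal resolution of $k$, with $P_1$ of finite rank $n$. Write $P^\vee$ for the graded dual. By regularity
$$0\to P_0^\vee\to P_1^\vee\to P_2^\vee\to P_3^\vee\to k(l)\to0$$
is an exact sequence of left modules. By minimality the image of $P_2^\vee$ in $P_3^\vee$ consists of maps sending every generator of $P_3$ into $B_+$. So the cokernel $k(l)$ surjects onto a space with at least one dimension for each generator of $P_3$, and $P_3$ (nonzero, since the global dimension is $3$) has exactly one. Then $P_3^\vee=Be^*$; the kernel of $Be^*\to k(l)$ is $B_+e^*$, so $e^*$ has degree $-l$ and $P_3=e_lB$. Now $P_2^\vee$ is an extension of the finitely generated module $B_+e^*$ by the image of $P_1^\vee$, so it is finitely generated. As $P_2^\vee/B_+P_2^\vee$ surjects onto a space with one dimension for each generator of $P_2$, $P_2$ has finite rank; let its generators have degrees $b_j$. The kernel of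 $P_2^\vee\to B_+e^*$ is the image of $P_1^\vee$, which lies in $B_+P_2^\vee$. So the degrees $-b_j$ of the generators of $P_2^\vee$ are the degrees $a_i-l$ of the minimal generators of $B_+e^*$. Therefore $B$ has $n$ relations and
$$\frac1{h_B}=p=1-\sum_{i\le n}t^{a_i}+\sum_{i\le n}t^{l-a_i}-t^l.$$

*The numbers.* Lemma 3 at $t=1/2$ gives $1-n/4>0$, so $n\le3$. Since $p(t)=-t^lp(1/t)$, writing $p=(1-t)^mq$ with $q(1)\ne0$ gives $(1-t)^mq(t)=-(-1)^mt^{l-m}(1-t)^mq(1/t)$, so $(-1)^m=-1$ and $m$ is odd. By Lemma 2, $m=\operatorname{GKdim}B>1$, so $m\ge3$. Hence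
$$0=p'(1)=(n-1)l-2\sum a_i,$$
and $n\ge2$ because $l>0$ and all $a_i>0$. If $n=3$, then $l=a_1+a_2+a_3$ and $p=\prod_{i=1}^3(1-t^{a_i})$. If $n=2$, then $l=2(a_1+a_2)$ and
$$p=1-t^{a_1}-t^{a_2}+t^{a_1+2a_2}+t^{2a_1+a_2}-t^{2a_1+2a_2}=(1-t^{a_1})(1-t^{a_2})(1-t^{a_1+a_2}).\qquad\square$$

**Dimension four.** Repeat this with the symmetric shape for two generators of degrees $a,b$, two relations of degrees $c,l-c$, and length four:
$$p=1-t^a-t^b+t^c+t^{l-c}-t^{l-b}-t^{l-a}+t^l .$$
Substitute $t=e^s$. Then
$$\tfrac12e^{-ls/2}p=\cosh\tfrac l2s-\cosh(\tfrac l2-a)s-\cosh(\tfrac l2-b)s+\cosh(\tfrac l2-c)s$$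
is even in $s$ with zero constant term, so $p$ vanishes to order $\ge4$ at $1$ exactly when the $s^2$-coefficient is zero, which simplifies to
$$l\,(c-a-b)=c^2-a^2-b^2.\tag{3}$$
In dimension three the corresponding equation made $p$ factor as a product. Here it does not. Take $(a,b,c)=(2,3,6)$: (3) gives $l=23$, the second relation gets degree $17$, and $p$ is the polynomial (1). By (2) all its roots are roots of unity, $p(t)=t^{23}p(1/t)$, and it vanishes to order exactly $4$ at $1$. Lemma 3 gives nothing either, as $1-2t+2t^2=(1-t)^2+t^2>0$. Every numerical test is passed, and $1/p$ is not a product. The argument stops exactly here: numbers cannot decide, and one must look at an actual algebra with relations in degrees $6$ and $17$.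

## 4. The relation $x^3=y^2$ and a commutator in two ways

Start with the degree $6$ relation alone. Let
$$g_1=x^3-y^2,\qquad J=(g_1)\subset T,\qquad g_2=xy^2-y^2x=-[x,g_1]\in J .$$
In $T/J$ the element $z=x^3=y^2$ commutes with $x$ and with $y$, so it is central. But $T/J$ is far too big: we shall see that
$$u=xy,\qquad v=x^2y\qquad(\text{degrees }5,7)$$
generate a free subalgebra. The second relation has to cut this free algebra down to polynomial growth, without destroying finite global dimension.

Here is the mechanism. In $T$,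
$$Py=uuv+uvu+vuu,\qquad yP=yxyxyx^2+yxyx^2yx+yx^2yxyx .$$
Put
$$Q=yxyx^2y+yx^2yxy+xyxyxy+yxyxyx .$$
Then
$$\begin{aligned}xQ&=xyxyx^2y+xyx^2yxy+x^2yxyxy+xyxyxyx,\\Qx&=yxyx^2yx+yx^2yxyx+xyxyxyx+yxyxyx^2,\end{aligned}$$
and the term $xyxyxyx$ cancels in the difference:
$$[x,Q]=Py-yP=[P,y].\tag{4}$$
So the element $g_3=Py-yP$, the second relation up to sign, is a commutator with $y$ **and** a commutator with $x$. A commutator with $y$ interacts well with $y^2$, a commutator with $x$ with $x^3$, and both $y^2$ and $x^3$ are central modulo $J$. By telescoping,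
$$yg_3+g_3y=[P,y^2]\in J,\qquad x^2g_3+xg_3x+g_3x^2=[x^3,Q]\in J.\tag{5}$$
These two identities, in degrees $20$ and $21$, drive everything that follows: they close the Gröbner basis, and they are the two syzygies in degrees $20$ and $21$ predicted by $p$. Finally put
$$g_4=vvu+vuv+y^3uu-xyP .$$
Since $x\,uvu=vvu$, $x\,uuv=vuv$, $x\,vuu=xxx\,yxyxy$ and $g_1\,yxyxy=xxx\,yxyxy-y^3uu$,
$$xg_3=g_1\,yxyxy+g_4.\tag{6}$$
So $I=(g_1,g_2,g_3,g_4)=(g_1,g_3)$ is the defining ideal of $A$.

## 5. A four-element Gröbner basis and the Hilbert series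

**The tool.** Compare words by weight, and words of equal weight lexicographically with $x>y$. Distinct words of equal weight are never prefixes of one another, so this order is preserved by multiplication on both sides; each weight contains finitely many words, so it is a well-order. Let $\operatorname{lw}(f)$ be the leading word. Given monic homogeneous $g_i$ with leading words $\omega_i$ ("obstructions"), none containing another, an *overlap* is a word $M=\omega_ib=c\,\omega_j$ in which the two obstructions share a nonempty proper piece. Its $S$-element is $S=\pm(g_ib-c\,g_j)$; the word $M$ cancels in it. *Bergman's diamond lemma:* if every $S$ is a linear combination of elements $a\,g_l\,e$ ($a,e$ words) with $a\,\omega_l\,e<M$, then the *normal* words (those containing no obstruction) form a basis of $T/(g_i)$, and every nonzero $f\in(g_i)$ is a combination of $ag_le$ with $a\omega_le\le\operatorname{lw}(f)$; in particular $\operatorname{lw}(f)$ contains an obstruction. One says the $g_i$ are a *Gröbner basis*.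

**Step 1. A first example, which we also need: $\{g_1,g_2\}$ is a Gröbner basis of $J$.** The obstructions are $xxx$ and $xyy$, and the overlaps $xxxx$, $xxxxx$, $xxxyy$. From $g_1x-xg_1=g_2$ we get
$$g_1x-xg_1=g_2,\qquad g_1x^2-x^2g_1=g_2x+xg_2,\qquad g_1y^2-x^2g_2=xg_2x+g_2x^2+y^2g_1 ;$$
for the third, both sides equal $xxyyx-yyyy$. The leading words on the right are $xyy<xxxx$; $xyyx,\,xxyy<xxxxx$; and $xxyyx,\,xyyxx,\,yyxxx<xxxyy$.

Which words are normal here? Let a word avoid $xxx$ and $xyy$. After its initial block $y^m$, every block of $y$'s is preceded by $x$ and so has length $1$, and every block of $x$'s has length $1$ or $2$. So the word is $y^m\,w\,x^l$ with $w$ a word in $u,v$ and $0\le l\le2$, and the form is unique. In particular $u,v$ are free in $T/J$, and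
$$h_{T/J}=\frac{1+t^2+t^4}{(1-t^3)(1-t^5-t^7)}=\frac1{1-t^2-t^3+t^6},$$
as $(1-t^2-t^3+t^6)(1+t^2+t^4)=1-t^3-t^5-t^7+t^8+t^{10}$. The growth is exponential.

**Step 2. All obstructions and overlaps for $A$.** This step lists what has to be checked. The leading words are
$$\omega_1=xxx,\quad\omega_2=xyy,\quad\omega_3=vuu=xxyxyxy,\quad\omega_4=vvu=xxyxxyxy,$$
all with coefficient $1$: in $g_3$ the words $uvu,uuv$ begin with $xy$ and those of $yP$ with $y$; in $g_4$, $vuv=xxyxy\cdots<xxyxx\cdots$, and the other words begin with $y$ or $xy$. No obstruction contains another. No obstruction begins with $y$, so $\omega_2$, whose proper suffixes are $y,yy$, is never the left partner. The suffixes of $\omega_1$ are $x$ and $xx$. The proper suffixes of $\omega_3$ beginning with $x$ are $xy,\ xyxy,\ xyxyxy$, and only $xy$ is a prefix of an obstruction ($\omega_2$). Those of $\omega_4$ are $xy,\ xyxy,\ xxyxy,\ xyxxyxy$; of these, $xy$ is a prefix of $\omega_2$ and $xxyxy$ a prefix of $\omega_3$ only. So besides the three overlaps of Step 1 there are seven: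
$$x\omega_3,\quad xx\omega_3,\quad x\omega_4,\quad xx\omega_4,\quad\omega_3y,\quad\omega_4y,\quad\omega_4xy=xxy\,\omega_3 .$$

**Step 3. The seven overlaps resolve.** This shows that $\{g_1,\dots,g_4\}$ is a Gröbner basis of $I$. We use $g_4\equiv xg_3$ modulo $J$, from (6), and the following remark: if an element of $J$ has leading word $<M$, then by Step 1 it is a combination of $ag_1e,ag_2e$ with leading words $<M$. Recall also that $S$ itself has leading word $<M$.

* $M=x\omega_3$: $S=xg_3-g_1yxyxy=g_4$ by (6), and $\omega_4=xxy\cdots<xxx\cdots=M$.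
* $M=xx\omega_3$: $S=x^2g_3-g_1xyxyxy$. By (6) and $xg_1=g_1x-g_2$, $S=xg_4-g_2\,yxyxy$, and $x\omega_4=xxxy\cdots<xxxx\cdots=M$, $xyy\cdots<M$.
* $M=x\omega_4$: $S=xg_4-g_1yxxyxy$. Modulo $J$, by (5), $xg_4\equiv x^2g_3\equiv-xg_3x-g_3x^2\equiv-g_4x-g_3x^2$. So $S+g_4x+g_3x^2\in J$. The words $\omega_4x$ and $\omega_3xx$ begin with $xxy$, so they are $<M=xxx\cdots$, and the remark applies.
* $M=xx\omega_4$: $S=x^2g_4-g_1xyxxyxy=x\,(xg_4-g_1yxxyxy)-g_2\,yxxyxy$. The bracket is the previous $S$, a combination with leading words $<x\omega_4$; and $xyy\cdots<M$.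
* $M=\omega_3y$: $S=g_3y-xxyxy\,g_2$. By (5), $S+yg_3\in J$, and $y\omega_3<M$.
* $M=\omega_4y$: $S=g_4y-xxyxxy\,g_2$. Modulo $J$, $g_4y\equiv xg_3y\equiv-xyg_3$. So $S+xyg_3\in J$, and $xy\omega_3<xxy\cdots=M$.
* $M=\omega_4xy$: $S=g_4xy-xxyg_3$. Modulo $J$, $g_4xy\equiv xg_3xy$ and $-x^2(yg_3)\equiv x^2g_3y$, so $S\equiv(xg_3x+x^2g_3)y\equiv-g_3x^2y$. So $S+g_3x^2y\in J$, and $\omega_3xxy=xxyxy\cdots<xxyxx\cdots=M$.

**Step 4. The basis and part 1 of Theorem 1.** Normal words are the $y^mw(u,v)x^l$ of Step 1 that avoid $\omega_3,\omega_4$. In such a word a block $xx$ preceding a $y$ is a letter $v$ and an isolated $x$ preceding a $y$ is a letter $u$. So avoiding $\omega_3,\omega_4$ means that $w$, as a word in the letters $u,v$, avoids $vuu$ and $vvu$. Write $w=u^iw'$ with $w'$ empty or beginning with $v$. In $w'$ there is no $uu$, since the first one would be preceded by $v$. So each $u$ in $w'$ is preceded by a $v$, and that $v$ is preceded by $u$ or starts $w'$. Hence $w'=(vu)^jv^n$, and $A$ has the basis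
$$y^m\,u^i(vu)^jv^n\,x^l,\qquad m,i,j,n\ge0,\quad0\le l\le2.\tag{7}$$
Therefore
$$h_A=\frac{1+t^2+t^4}{(1-t^3)(1-t^5)(1-t^7)(1-t^{12})},$$
which is the first formula in part 1; Section 2 showed that it equals $1/p$. The number of basis words of degree $\le N$ is at most $3(N+1)^4$. It is at least $\lfloor N/27+1\rfloor^4$: take $l=0$ and $m,i,j,n\le N/27$, which gives degree $3m+5i+12j+7n\le N$. So $\operatorname{GKdim}A=4$. This proves parts 1 and 4. $\square$

From (7): multiplying a basis word by $y$ on the left gives a basis word, so left multiplication by $y$ is injective on $A$. As $z=y^2$, the central element $z$ is regular. The right ideal $yA$ is spanned by the basis words with $m\ge1$, and $zA$ by those with $m\ge2$.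

## 6. A free resolution of length four

The polynomial $p$ predicts generators in degrees $0;\,2,3;\,6,17;\,20,21;\,23$. Put
$$S=yxyx^2+yx^2yx+xyxyx,\qquad W=uux+uv+vu .$$
Then in $T$
$$P=xS=Wx=uux^2+uvx+vux,\qquad Sy=yuv+yvu+u^3 .$$

**Step 1. An identity for the degree $21$ syzygy.** In $A$,
$$x^2yW=Sy\,x^2.\tag{8}$$
Indeed $x^2yW=vW=vuux+vuv+vvu$. By $g_3=0$, $vuux=-uvux-uuvx+yPx$. By $g_4=0$ and $xyP=uP$, $vvu+vuv=-y^3uu+u^3x^2+uuvx+uvux$. The sum is $yPx-y^3uu+u^3x^2$. Now $Px=uux^3+uvx^2+vux^2=zuu+uvx^2+vux^2$ and $yz=y^3$. So the total is $yuvx^2+yvux^2+u^3x^2=Syx^2$.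

**Step 2. The complex.** Consider the right modules and maps
$$0\to e_{23}A\xrightarrow{d_4}e_{20}A\oplus e_{21}A\xrightarrow{d_3}e_6A\oplus e_{17}A\xrightarrow{d_2}e_2A\oplus e_3A\xrightarrow{d_1}A\to k\to0,\tag{9}$$
$$\begin{aligned}&d_1e_2=x,\quad d_1e_3=y;\qquad d_2e_6=e_2x^2-e_3y,\quad d_2e_{17}=-e_2Sy+e_3P;\\&d_3e_{20}=e_6P+e_{17}y,\quad d_3e_{21}=e_6yW+e_{17}x^2;\qquad d_4e_{23}=e_{20}y-e_{21}x.\end{aligned}$$
The degrees match ($\deg S=\deg W=12$). This step checks $d^2=0$, using $yP=Py$ in $A$.

* $d_1d_2e_6=x^3-y^2=0$ and $d_1d_2e_{17}=-xSy+yP=-Py+yP=0$.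
* $d_2d_3e_{20}=e_2(x^2P-Sy^2)+e_3(-yP+Py)=0$, since $x^2P=x^3S=zS=Sy^2$.
* $d_2d_3e_{21}=e_2(x^2yW-Syx^2)+e_3(-y^2W+Px^2)=0$, by (8) and $Px^2=Wx^3=zW=y^2W$.
* $d_3d_4e_{23}=e_6(Py-yWx)+e_{17}(y^2-x^3)=0$, since $Wx=P$.

Number the terms $P_0,\dots,P_4$ and let $H_i$ be the homology at $P_i$, where $k$ is left out of the complex.

**Step 3. The easy homology.** $H_0=A/(xA+yA)=k$. By Lemma 1, $\ker d_1$ is generated by the vectors of the defining relations $x\cdot x^2-y\cdot y$ and $[y,P]=x\cdot(-Sy)+y\cdot P$, which are $d_2e_6$ and $d_2e_{17}$. So $H_1=0$. If $d_4(e_{23}a)=0$ then $ya=0$, so $a=0$; thus $H_4=0$. Finally the alternating sum of the Hilbert series of the $P_i$ is $h_A\,p=1$, and it equals the alternating sum of the $h_{H_i}$. Hence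
$$h_{H_2}=h_{H_3}.\tag{10}$$

**Step 4. $H_3$, and so $H_2$, vanishes in degrees $\le24$.** This is a finite check. If $e_{20}a+e_{21}b\in\ker d_3$, the coefficient of $e_{17}$ gives $ya+x^2b=0$. By (7), $A_0=k$, $A_1=0$, $A_2=kx$, $A_3=ky$, $A_4=kx^2$. Let $\alpha,\beta\in k$.

* Degree $20$: $\alpha y=0$, so $\alpha=0$. Degree $21$: $\beta x^2=0$, so $\beta=0$. Degree $22$: $\alpha yx=0$, so $\alpha=0$.
* Degree $23$: $a=\alpha y$, $b=\beta x$, and $(\alpha+\beta)z=0$; so $\beta=-\alpha$ and the element is $d_4(e_{23}\alpha)$.
* Degree $24$: $a=\alpha x^2$, $b=\beta y$, and $\alpha yx^2+\beta x^2y=0$, where $yx^2$ and $x^2y=v$ are distinct basis words. So $\alpha=\beta=0$.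

By (10), $H_2$ vanishes in degrees $\le24$ as well.

**Step 5. $\ker d_2$ is generated in degrees $\le24$.** If we know this, then $\operatorname{im}d_3$ contains a generating set of $\ker d_2$ by Step 4, so $H_2=0$, and $H_3=0$ by (10). The general reason is Anick's resolution (D. Anick, *On the homology of associative algebras*, Trans. AMS 296 (1986)), by which $\operatorname{Tor}_3^A(k,k)$ is a subquotient of the span of the 2-chains, each of which is an overlap word of two obstructions. The part we need can be proved directly.

**Lemma 4.** The right module $\ker d_2$ is generated by ten homogeneous elements (possibly zero) whose degrees are those of the overlap words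
$$xxxx,\ xxxxx,\ xxxyy,\ x\omega_3,\ xx\omega_3,\ x\omega_4,\ xx\omega_4,\ \omega_3y,\ \omega_4y,\ \omega_4xy,$$
that is $8,10,12,19,21,21,23,20,22,24$.

*Proof.* By Lemma 1, identify $\ker d_1$ with $M=I/T_+I$, and let $\gamma_i\in M$ be the class of $g_i$. Let $F=\bigoplus_{i=1}^4\varepsilon_iA$ with $\deg\varepsilon_i=\deg g_i$, let $\pi:F\to M$, $\varepsilon_i\mapsto\gamma_i$, and $L=\ker\pi$.

*Elements of $L$.* For each overlap $\omega_ib_1=c\,\omega_j$, Section 5 gives
$$g_ib_1-c\,g_j=\sum\lambda\,a\,g_l\,e\qquad\text{with all }a\,\omega_l\,e<\omega_ib_1 .$$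
Let $\rho=\varepsilon_ib_1-\sum_{a=1}\lambda\,\varepsilon_l\,e$, where the sum runs over the terms with $a$ the empty word. Everything else in the equation has a nonempty left factor and lies in $T_+I$, so $\rho\in L$. Its degree is the degree of the overlap word.

*They generate $L$.* Let $L'\subseteq L$ be the submodule generated by the ten elements $\rho$. Call a word $\omega_ib$ *good* if its only obstruction is the prefix $\omega_i$; equivalently, if it becomes normal when its first letter is removed. I claim that $F/L'$ is spanned by the $\varepsilon_ib$ with $\omega_ib$ good. Indeed $F$ is spanned by all $\varepsilon_ib$, $b$ a word; argue by induction on the word $\omega_ib$. If $\omega_ib$ is not good, it contains an obstruction that starts after its first letter. If this obstruction lies inside $b$, then $b$ is not normal, so in $A$ it is a combination of smaller words $b'$, and $\varepsilon_ib=\sum\lambda'\varepsilon_ib'$ with $\omega_ib'<\omega_ib$. Otherwise it starts inside $\omega_i$ and, as $\omega_i$ contains no other obstruction, ends beyond it.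 Then $b=b_1d$ with $\omega_ib_1$ an overlap, and $\rho\,d\in L'$ rewrites $\varepsilon_ib$ in terms of $\varepsilon_l\,ed$ with $\omega_l\,ed<\omega_ib$.

It remains to see that the images $\gamma_ib$ of these spanning elements are linearly independent in $M$; then $F/L'\to M$ is injective and $L=L'$. The pair $(i,b)$ is determined by the good word $\omega_ib$, since no obstruction is a prefix of another. Suppose a nontrivial combination $f=\sum\lambda\,g_ib$ over good words lies in $T_+I=xI+yI$. Then $\operatorname{lw}(f)$ is a good word. But writing $f=xf'+yf''$ with $f',f''\in I$, removing the first letter of $\operatorname{lw}(f)$ leaves $\operatorname{lw}(f')$ or $\operatorname{lw}(f'')$, which contains an obstruction. Contradiction.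

*Back to $\ker d_2$.* From $g_2=g_1x-xg_1$ and (6) we get $\gamma_2=\gamma_1x$ and $\gamma_4=-\gamma_1\,yxyxy$. Moreover $d_2e_6=\gamma_1$ and $d_2e_{17}=-\gamma_3$. So the surjection
$$\varphi:F\to e_6A\oplus e_{17}A,\qquad\varepsilon_1\mapsto e_6,\quad\varepsilon_2\mapsto e_6x,\quad\varepsilon_3\mapsto-e_{17},\quad\varepsilon_4\mapsto-e_6\,yxyxy$$
satisfies $d_2\varphi=\pi$. Hence $\ker d_2=\varphi(L)$ is generated by the ten elements $\varphi(\rho)$. $\square$

So (9) is exact. Its entries lie in $A_+$: it is the minimal free resolution of $k$, and $\operatorname{Tor}_4^A(k,k)\ne0=\operatorname{Tor}_5^A(k,k)$.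

**Step 6. From $k$ to all modules, on both sides.** This step proves part 2 of Theorem 1. The algebra $A\otimes A^{op}$ is connected graded, so $A$ has a minimal graded free bimodule resolution with terms $A\otimes V_i\otimes A$. As left modules all terms, and $A$ itself, are free and bounded below. So the exact sequence splits over $A$ on the left, and applying $k\otimes_A-$ gives an exact sequence: a minimal free resolution of the right module $k$ with terms $V_i\otimes A$. Hence $V_i\cong\operatorname{Tor}_i^A(k,k)$, $V_5=0$, and the bimodule resolution has length $4$. For any right module $M$ (graded or not), applying $M\otimes_A-$ gives a resolution of $M$ by the free modules $M\otimes V_i\otimes A$, of length $4$; symmetrically for left modules. So both global dimensions are at most $4$, and $\operatorname{Tor}_4^A(k,k)\ne0$ shows that both equal $4$. $\square$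

## 7. Three central elements modulo $z$ and the Noetherian property

Let $C=A/zA$. By (7) it has the basis
$$y^\varepsilon u^i(vu)^jv^nx^l,\qquad\varepsilon\in\{0,1\},\ i,j,n\ge0,\ 0\le l\le2 .$$
In $C$ we have $x^3=y^2=0$, so $xv=0$, $uy=vy=0$, $xu=v$, $xy=u$, $x^2y=v$. The relations $g_3,g_4$ become
$$vuu=-uuv-uvu+yP,\qquad vvu=-vuv+uP,\qquad P=uux^2+uvx+vux,\qquad yP=Py.\tag{11}$$
The plan is to find three central elements of $C$, with leading words that bound the exponents $i,j,n$.

**Step 1. The elements**
$$c_{14}=P+x^2yx^2y+yx^2yx^2,\qquad c_{15}=Q,$$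
$$c_{24}=vuvu+u^3vx+u^2vux+u^4x^2+yuvvx+yvuvx+yuvux^2$$
**are central in $C$.** The index is the degree. We check commutation with $y$ and $x$.

*$c_{14}$.* $[y,P]=0$. Left and right multiplication of $x^2yx^2y+yx^2yx^2$ by $y$ both give $yx^2yx^2y$, as $y^2=0$. With $x^3=0$,
$$xP=x^2yxyx^2+x^2yx^2yx,\qquad Px=xyx^2yx^2+x^2yxyx^2,$$
so $[x,P]=x^2yx^2yx-xyx^2yx^2$, while $[x,\,x^2yx^2y+yx^2yx^2]=xyx^2yx^2-x^2yx^2yx$. The sum is $0$.

*$c_{15}$.* $[x,Q]=[P,y]=0$ by (4), and $yQ=yxyxyxy=Qy$ since $y^2=0$.

*$c_{24}$ and $y$.* Since $y^2=0$, $yc_{24}=yvuvu+yu^3vx+yu^2vux+yu^4x^2$. Since $uy=0$,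
$$c_{24}y=u^3vu+u^2vuu+u^4v+yuvvu+yvuvu+yuvuv .$$
By (11), $u^2vuu=-u^4v-u^3vu+u^2yP=-u^4v-u^3vu$, so the first three terms cancel. Also $yuvvu=-yuvuv+yuuP=-yuvuv+yu^4x^2+yu^3vx+yu^2vux$. Adding up, $c_{24}y=yc_{24}$.

*$c_{24}$ and $x$.* Since $x^3=0$ and $xv=0$,
$$\begin{aligned}c_{24}x&=vuvux+u^3vx^2+u^2vux^2+yuvvx^2+yvuvx^2,\\xc_{24}&=vuuvx+vuvux+vuuux^2+uuvvx+uvuvx+u^2vux^2 .\end{aligned}$$
Each term of $P$ ends in $x$, so $Pv=0$, and (11) gives $vuuvx=-uuvvx-uvuvx$: three terms of $xc_{24}$ cancel. Next, $x^2u=xv=0$ and $xu=v$ give $Pu=uvv+vuv$, so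
$$vuuux^2=(vuu)ux^2=-u^2vux^2-uvuux^2+yuvvx^2+yvuvx^2,$$
$$uvuux^2=u(vuu)x^2=-u^3vx^2-u^2vux^2 .$$
Hence $vuuux^2=u^3vx^2+yuvvx^2+yvuvx^2$, and $xc_{24}=c_{24}x$.

**Step 2. $C$ is a finite module over $Z_0=k[c_{14},c_{15},c_{24}]$.** As elements of $T$, written in the words above, $c_{15},c_{14},c_{24}$ have leading words
$$uuu=xyxyxy,\qquad vv=xxyxxy,\qquad vuvu,$$
with coefficient $1$: the other words of $Q$ begin with $y$; those of $c_{14}$ other than $vv$ are $vux=xxyxyx<vv$ or begin with $xy$ or $y$; those of $c_{24}$ other than $vuvu$ begin with $xy$ or $y$. A word containing the leading word of an element of an ideal is, modulo the ideal, a combination of smaller words. So $C/(c_{14},c_{15},c_{24})$ is spanned by the basis words of $C$ avoiding these three: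
$$y^\varepsilon u^i(vu)^jv^nx^l,\qquad\varepsilon\le1,\ i\le2,\ j\le1,\ n\le1,\ l\le2,\tag{12}$$
$2\cdot3\cdot2\cdot2\cdot3=72$ words. As the $c$'s are central, this quotient is $C$ modulo the positive-degree part of $Z_0$. By graded Nakayama over $Z_0$ the $72$ words generate $C$ as a $Z_0$-module. A finite module over a central commutative Noetherian subring is a Noetherian ring on both sides, so $C$ is right and left Noetherian.

**Step 3. From $C$ to graded ideals of $A$.** Since $z$ is central and regular, $z^iA/z^{i+1}A\cong C$, and the $z$-adic filtration has $\operatorname{gr}A\cong C[z]$, Noetherian by Hilbert's basis theorem. For a graded one-sided ideal $K$ let $\operatorname{gr}K$ be the one-sided ideal of $\operatorname{gr}A$ with components $(K\cap z^iA+z^{i+1}A)/z^{i+1}A$. On each $A_n$ the filtration is finite ($z^iA\cap A_n=0$ for $6i>n$). So if $K\subseteq K'$ and $\operatorname{gr}K=\operatorname{gr}K'$, then $K=K'$. An ascending chain of graded one-sided ideals has a stationary chain of $\operatorname{gr}$'s, so it is stationary.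

**Step 4. All one-sided ideals.** For a one-sided ideal $K$ let $\operatorname{top}K$ be the graded one-sided ideal spanned by the top-degree components of its elements. If $K\subseteq K'$ and $\operatorname{top}K=\operatorname{top}K'$, then $K=K'$: otherwise take $f\in K'\setminus K$ whose top degree is least, and $g\in K$ with the same top component; then $f-g\in K'\setminus K$ is of smaller top degree or zero, which is impossible. By Step 3 the chain of $\operatorname{top}$'s of an ascending chain is stationary, hence so is the chain. So $A$ is right and left Noetherian. This proves part 3, and with it Theorem 1. $\square$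

## 8. Artin–Schelter regularity and every dimension $d\ge4$

**Step 1. $C$ is free over a polynomial ring.** This step turns the $c$'s into a regular sequence. Let $R=k[X_{14},X_{15},X_{24}]$ act on $C$ through the $c$'s. By Section 7, the free graded $R$-module on the $72$ words (12) maps onto $C$. Its Hilbert series is
$$\frac{(1+t^3)(1+t^5+t^{10})(1+t^{12})(1+t^7)(1+t^2+t^4)}{(1-t^{14})(1-t^{15})(1-t^{24})}=\frac{(1+t^3)(1+t^2+t^4)}{(1-t^5)(1-t^7)(1-t^{12})}=h_C,$$
because $1+t^5+t^{10}=\frac{1-t^{15}}{1-t^5}$, $1+t^{12}=\frac{1-t^{24}}{1-t^{12}}$ and $1+t^7=\frac{1-t^{14}}{1-t^7}$. A surjection between graded spaces with the same finite dimensions is an isomorphism. So $C$ is free over $R$, and $c_{14},c_{15},c_{24}$ is a regular sequence of central elements on $C$.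

**Step 2. $\operatorname{Ext}^i_A(k,A)=0$ for $i<4$.** Recall *Rees' lemma*: if $z$ is a central regular element of a ring $\Lambda$, $\bar\Lambda=\Lambda/z\Lambda$ and $M$ is a $\bar\Lambda$-module, then $\operatorname{Hom}_\Lambda(M,\Lambda)=0$ and $\operatorname{Ext}^i_\Lambda(M,\Lambda)\cong\operatorname{Ext}^{i-1}_{\bar\Lambda}(M,\bar\Lambda)$ for $i\ge1$, up to a shift in the graded case. (The first claim holds since $z$ kills $M$ and is regular on $\Lambda$. For $i=1$, use $0\to\Lambda\xrightarrow{z}\Lambda\to\bar\Lambda\to0$ and the fact that $z$ acts as zero on $\operatorname{Ext}_\Lambda(M,\Lambda)$. For $i\ge2$, $\operatorname{Ext}^i_\Lambda$ vanishes on free $\bar\Lambda$-modules, as $\bar\Lambda$ has projective dimension $1$ over $\Lambda$, so both sides are the same derived functors.) Apply it to $z$ on $A$ and then to $c_{14},c_{15},c_{24}$ on $C$ and its successive quotients. With $D=C/(c_{14},c_{15},c_{24})$ we get, up to shift, $\operatorname{Ext}^i_A(k,A)\cong\operatorname{Ext}^{i-4}_D(k,D)$ for $i\ge4$, and $\operatorname{Ext}^i_A(k,A)=0$ for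 $i<4$.

**Step 3. $\operatorname{Ext}^4$ and the left side.** By (9), $\operatorname{Ext}^i_A(k,A)=0$ for $i>4$. A map $P_3\to A$ with $e_{20}\mapsto s$, $e_{21}\mapsto s'$, composed with $d_4$, sends $e_{23}$ to $sy-s'x$. So $\operatorname{Ext}^4_A(k,A)=A/(Ax+Ay)=k$ up to shift. For left modules, reverse words: this fixes $x^3-y^2$, fixes $P$ (it exchanges the first and third terms and fixes the middle one), and sends $[y,P]$ to $-[y,P]$. So $A\cong A^{op}$, and the left-hand statements follow. With part 2 of Theorem 1, $A$ is Artin–Schelter regular of dimension $4$.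

**Step 4. Dimension $d\ge4$.** Let $A'=A[s_1,\dots,s_{d-4}]$ with central variables of degree $1$. It is Noetherian by Hilbert's basis theorem. Each variable raises the global dimension by one, so $\operatorname{hdim}A'=d$. Multiplying the words (7) by monomials in the $s_i$ and counting as in Section 5, $\dim A'_{\le N}$ lies between positive constants times $N^d$ for large $N$, so $\operatorname{GKdim}A'=d$. Finally $h_{A'}=h_A/(1-t)^{d-4}$ has the same poles as $h_A$ at the primitive $6$th and $12$th roots of unity: none at the former, some at the latter. The proof of part 4 in Section 2 applies without change, and $A'$ is a counterexample. This proves Theorem 2(a). $\square$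

The algebras $A'$ are again Artin–Schelter regular: Rees' lemma for the central regular elements $s_1,\dots,s_{d-4}$ gives $\operatorname{Ext}^i_{A'}(k,A')\cong\operatorname{Ext}^{i-(d-4)}_A(k,A)$ up to shift (zero for $i<d-4$), and $A'\cong A'^{\,op}$. So the conjecture fails, over every field and even for Noetherian Artin–Schelter regular algebras, in every homological dimension $d\ge4$. By Theorem 2(b) and (c) it holds in homological dimension $\le2$, and for Artin–Schelter regular algebras of dimension $3$ with $1<\operatorname{GKdim}<\infty$.
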